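# Moving a pole out of a convex slice: sup-norm estimates for $\bar\partial$ in $\mathbb C^2$

## 1. A reflected pole in a half-plane and in a convex slice

Take the half-plane $\{\omega=x+iy:\ x>0\}$ and a point $z_2=\alpha+i\beta$ in it, close to the boundary line. The function $1/(\omega-z_2)$ is badly behaved in absolute value on that line:
$$\int_{|y-\beta|<1}\frac{dy}{|iy-z_2|}=2\int_0^1\frac{ds}{\sqrt{\alpha^2+s^2}}=2\,\mathrm{arsinh}(1/\alpha),$$
which grows like $2\log(1/\alpha)$. Now move the pole to its mirror image $-\bar z_2$, outside the half-plane. On the line $\omega=iy$ we have $\omega-z_2=-\alpha+i(y-\beta)$ and $\omega+\bar z_2=\alpha+i(y-\beta)$, so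
$$\frac1{\omega-z_2}-\frac1{\omega+\bar z_2}=\frac{2\alpha}{(-\alpha+i(y-\beta))(\alpha+i(y-\beta))}=\frac{-2\alpha}{\alpha^2+(y-\beta)^2}. \tag{1}$$
This is, up to a constant, the Poisson kernel. Its absolute value has integral $2\pi$ over the line, however small $\alpha$ is. So on the boundary we may exchange $1/(\omega-z_2)$ for $1/(\omega+\bar z_2)$ at bounded cost, and the new kernel is holomorphic in the whole half-plane. An integral over the boundary that contains it can be moved inside by Stokes' theorem, with no singularity met on the way and no $\bar\partial_\omega$-derivative falling on the kernel.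

The proof in these notes rests on a version of this exchange on each complex slice of a convex domain. Let $(t,\omega)$, $\omega=x+iy$, be coordinates of $\mathbb C^2$, let $F(t,y)$ be a convex $C^3$ function near $0\in\mathbb C\times\mathbb R$, and suppose that $D$ is, near $0$, the set $\{x>F(t,y)\}$. Let $z=(\tau,z_2)$, $z_2=\alpha+i\beta$, be a point of $D$. Write $r=F-x$ and $F_t=\partial F/\partial t$. Since $\partial x=\frac12d\omega$ and $\partial y=\frac1{2i}d\omega$, we have $\partial r=F_t\,dt-\frac12(1+iF_y)\,d\omega$. For a boundary point $\zeta=(t,F+iy)$ put $\Phi=\partial r_\zeta(\zeta-z)$. Then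
$$-2\Phi=(1+iF_y)\big(F-\alpha+i(y-\beta)\big)-2F_t(t-\tau)=-Q+iS, \tag{2}$$
where separating real and imaginary parts gives
$$Q=\alpha-F-F_y(\beta-y)-2\,\mathrm{Re}\,F_t(\tau-t), \tag{3}$$
$$S=(y-\beta)+F_y(F-\alpha)-2\,\mathrm{Im}\big(F_t(t-\tau)\big). \tag{4}$$
The number $Q$ is the height of $z$, measured along the $x$-axis, above the tangent hyperplane to $\partial D$ at $\zeta$. It is positive by convexity. Fix $t$ and suppose that $y\mapsto S(t,y)$ has exactly one zero $y_*(t)$ and that $\frac34\le S_y\le\frac54$. (Section 7 arranges this.) A star means evaluation at $(t,y_*(t))$. Put $\omega_*(t)=F_*+iy_*(t)$, $Q_*(t)=Q(t,y_*(t))$ and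
$$\Psi(t,\omega)=c(t)\,(1+iF_y^*)\,(\omega-\omega_*(t))+Q_*(t),\qquad c(t)=\frac{S_y^*}{1+(F_y^*)^2}. \tag{5}$$

For fixed $t$ this is an affine holomorphic function of $\omega$. On the boundary curve of the slice, near $\omega_*$, it looks like $Q_*+iS$, while $-2\Phi=-Q+iS$: the sign of the real part is flipped. That flip moves the zero out of $D$.

Here are two checks. If $F=0$, then $Q=\alpha$, $S=y-\beta$, $\omega_*=i\beta$, $c=1$, so $\Psi=\omega+\bar z_2$ and we are back at (1). If the slices are discs $|\omega-1|<1$, that is, $F=1-\sqrt{1-y^2}$, and $z_2=\alpha$ is real, then $F_y=y/(1-F)$ and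
$$S=y+\frac{y(F-\alpha)}{1-F}=\frac{(1-\alpha)\,y}{1-F},$$
so $y_*=0$, $\omega_*=0$, $Q_*=\alpha$, $c=S_y^*=1-\alpha$ and $\Psi=(1-\alpha)\omega+\alpha$. The zero of $\Psi$ is at $-\alpha/(1-\alpha)=1-\frac1{1-\alpha}$, which is the reflection of $\alpha$ in the circle $|\omega-1|=1$.

## 2. Bounded solutions of $\bar\partial u=f$

The construction serves to solve $\bar\partial u=f$ with a bound on $\sup|u|$ by $\sup|f|$.

**Definition.** Let $D\subset\mathbb C^n$ be a bounded domain. Sup-norm estimates hold for $\bar\partial$ on $D$ if there is a constant $C>0$ such that for every $(0,1)$-form $f$ on $D$ with coefficients in $L^\infty(D)$ which is $\bar\partial$-closed in the sense of distributions, there is $u\in L^\infty(D)$ with $\bar\partial u=f$ in the sense of distributions and $\|u\|_{L^\infty(D)}\le C\|f\|_{L^\infty(D)}$.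

The norm $|f|$ at a point is the Euclidean norm of the coefficient vector, and $\|f\|_\infty$ is its essential supremum.

In one variable nothing can go wrong. Every form $\varphi\,d\bar z$ is closed, and $u(z)=\frac1\pi\int_D\frac{\varphi(\zeta)}{z-\zeta}\,dA(\zeta)$ solves $\partial u/\partial\bar z=\varphi$. If $R$ is the diameter of $D$, then $D\subset B(z,R)$ up to a null set, and $|u(z)|\le\frac{\|\varphi\|_\infty}{\pi}\int_{|\zeta-z|<R}\frac{dA}{|\zeta-z|}=2R\|\varphi\|_\infty$.

In several variables the estimate can fail. N. Sibony has given an example showing that sup-norm estimates for $\bar\partial$ in general fail for smooth pseudoconvex domains of infinite type; the example is not convex, and it is strongly pseudoconvex except at one boundary point. J. E. Fornaess and N. Sibony showed that $L^p$ estimates, $1<p\le\infty$, do not hold in general for pseudoconvex domains in $\mathbb C^2$ with smooth boundaries, except for $p=2$. The text at http://sites.nd.edu/meichi/files/2018/01/Book.pdf poses the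 problem: "It is still unknown if sup-norm estimates hold for $\bar\partial$ on convex domains in $\mathbb C^2$." We ask it for all bounded convex domains with $C^\infty$ boundary, including those of infinite type. The answer is yes.

**Theorem 1.** Let $D\subset\mathbb C^2$ be a bounded convex domain with $C^3$ (in particular $C^\infty$) boundary. There is $C=C(D)$ such that every $\bar\partial$-closed $(0,1)$-form $f\in L^\infty(D)$ admits $u\in L^\infty(D)$ with $\bar\partial u=f$ in the sense of distributions and $\|u\|_\infty\le C\|f\|_\infty$.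

**Theorem 2.** (i) If, in the setting of Theorem 1, in addition $f\in C(\overline D)$, then $u$ can be chosen in $C(\overline D)$ with $\|u\|_\infty\le C'\|f\|_\infty$.
(ii) There is a bounded convex domain $E\subset\mathbb C^2$ with $C^\infty$ boundary on which, for every $p<\infty$, $\bar\partial$ has no solution estimate $\|u\|_{L^\infty}\le C\|f\|_{L^p}$, and no solution estimate $|u(P)-u(P')|\le m(|P-P'|)\,\|f\|_\infty$ with a modulus $m$ such that $m(\delta)\to0$ as $\delta\to0$.

Theorem 2 is a complement and is not used for Theorem 1. The domain $E$ is a good test case throughout, so we fix it now. Let $\varphi\in C^\infty(\mathbb R)$ with $\varphi=0$ on $(-\infty,1]$ and $\varphi''>0$ on $(1,\infty)$. Then $\varphi$ is convex and nondecreasing, and $\varphi(s)\to\infty$ as $s\to\infty$. Put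
$$E=\{(t,\omega):\ |\omega-1|^2+\varphi(|t|^2)<1\}. \tag{6}$$
The function $|\omega-1|^2+\varphi(|t|^2)$ is convex, because $\varphi$ is convex and nondecreasing and $|t|^2$ is convex. So $E$ is convex, and it is bounded because $\varphi\to\infty$. Where the function equals $1$ its gradient is not zero: this is clear if $\omega\ne1$, and if $\omega=1$ then $\varphi(|t|^2)=1$, so $|t|>1$ and $\varphi'(|t|^2)>0$. Hence $\partial E$ is $C^\infty$. With $\Delta=\{|\omega-1|<1\}$ we have $\{|t|\le1\}\times\Delta\subset E$, and $\omega\in\Delta$ for every $(t,\omega)\in E$. The boundary contains the analytic discs $\{|t|<1\}\times\{\omega\}$ with $|\omega-1|=1$. On forms $f=h(\omega)k(t)\,d\bar t$, with $h$ bounded holomorphic on $\Delta$ and $k\in C_c^\infty(|t|<1)$, the equation is solved by hand: $u=h(\omega)K(t)$ with $K$ the Cauchy transform of $k$, as in one variable.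

## 3. Reduction to smooth forms

This section shows that we may assume that $f$ is smooth across $\partial D$, as long as the constants we obtain depend only on $D$.

Translate so that $0\in D$. For $0<\lambda<1$ the pullback of $f=\sum f_jd\bar z_j$ under $z\mapsto\lambda z$ is $\lambda\sum f_j(\lambda z)\,d\bar z_j$. It is closed on $\lambda^{-1}D$ and has sup norm at most $\|f\|_\infty$. If $1<s<\lambda^{-1}$, then $s\overline D\subset\lambda^{-1}D$, since $\theta w\in D$ for $w\in\overline D$ and $0\le\theta<1$. Convolution with a nonnegative smooth mollifier of small radius therefore gives a smooth closed form on $sD\supset\overline D$, still of sup norm at most $\|f\|_\infty$. Let $\lambda\to1$ with radii tending to $0$ fast enough. Dilations are continuous in $L^1$, so we obtain smooth closed forms $f_j$ on convex neighborhoods $\Omega_j$ of $\overline D$ (dilates of $D$) with $\|f_j\|_{L^\infty(\Omega_j)}\le\|f\|_\infty$ and $f_j\to f$ in $L^1(D)$.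

Suppose that we can solve $\bar\partial u_j=f_j$ on $D$ with $\|u_j\|_\infty\le C\|f\|_\infty$. Bounded sets in $L^\infty(D)=L^1(D)^*$ are sequentially weak-$*$ compact, so a subsequence converges weak-$*$ to some $u$ with $\|u\|_\infty\le C\|f\|_\infty$. Testing against smooth forms with compact support gives $\bar\partial u=f$. So from now on **$f$ is smooth and $\bar\partial$-closed on a convex neighborhood of $\overline D$**, and $|f|\le\|f\|_\infty$ at every point of $\overline D$.

## 4. A solution with a boundary term and a solid term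

This section writes down a solution $u$ explicitly and isolates the one term that needs work.

**Notation.** Let $r$ be a $C^3$ defining function: $D=\{r<0\}$, $dr\neq0$ on $\partial D$. Write $\eta=\zeta-z$, $r_j=\partial r/\partial\zeta_j$, $d\zeta=d\zeta_1\wedge d\zeta_2$ and $\Phi(\zeta,z)=r_1\eta_1+r_2\eta_2$. For $\zeta\in\partial D$ and $z\in D$,
$$2\,\mathrm{Re}\,\Phi=dr_\zeta(\zeta-z)>0,$$
because the open convex set $D$ lies strictly on one side of its tangent hyperplane at $\zeta$. Fix $z\in D$; then $\Phi\ne0$ for $\zeta$ near $\partial D$. For such $\zeta$ put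
$$b=\frac{\bar\eta}{|\eta|^2},\qquad l=\frac{(r_1,r_2)}{\Phi},\qquad \mu=l_1b_2-l_2b_1=\frac{N}{\Phi|\eta|^2},\qquad N=r_1\bar\eta_2-r_2\bar\eta_1,$$
and for a pair $w=(w_1,w_2)$ of functions let $k_w=w_1\bar\partial_\zeta w_2-w_2\bar\partial_\zeta w_1$. If $r$ is replaced by another defining function, then at each boundary point $(r_1,r_2)$ is multiplied by a positive number. So the quotient $N/\Phi$, and with it $\mu$, does not change on $\partial D$.

**Step 1: comparing the two kernels.** We claim that near $\partial D$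
$$k_l=k_b-\bar\partial_\zeta\mu. \tag{7}$$
Since $l\cdot\eta=b\cdot\eta=1$ and $\eta\ne0$, we have $l=b+\mu'(\eta_2,-\eta_1)$ for some function $\mu'$. Then $l_1b_2-l_2b_1=\mu'(\eta_2b_2+\eta_1b_1)=\mu'$, so $\mu'=\mu$. The components of $\eta$ are holomorphic in $\zeta$, hence
$$k_l=(b_1+\mu\eta_2)(\bar\partial b_2-\eta_1\bar\partial\mu)-(b_2-\mu\eta_1)(\bar\partial b_1+\eta_2\bar\partial\mu).$$
The terms $\mp\mu\eta_1\eta_2\bar\partial\mu$ cancel, and what is left is $k_b+\mu(\eta_1\bar\partial b_1+\eta_2\bar\partial b_2)-(b\cdot\eta)\bar\partial\mu$. The middle term is $\mu\,\bar\partial(b\cdot\eta)=\mu\,\bar\partial1=0$, and $b\cdot\eta=1$. This is (7).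

**Step 2: the Bochner–Martinelli formula.** We need a representation of a solution that may not be bounded by $f$. Choose a smooth $g$ with $\bar\partial g=f$ near $\overline D$; it exists because $f$ is smooth and closed on a convex, hence pseudoconvex, neighborhood of $\overline D$. Then
$$g(z)=c_0\Big[\int_{\partial D}g\,k_b\wedge d\zeta-\int_D f\wedge k_b\wedge d\zeta\Big],\qquad c_0=\frac1{4\pi^2}. \tag{8}$$
Here is the short derivation. From $\eta_1\bar\partial b_1+\eta_2\bar\partial b_2=0$ the forms $\bar\partial b_1,\bar\partial b_2$ are proportional, so $\bar\partial k_b=2\,\bar\partial b_1\wedge\bar\partial b_2=0$ off $z$, and $d(g\,k_b\wedge d\zeta)=f\wedge k_b\wedge d\zeta$ there. Apply Stokes on $D$ minus a ball of radius $\varepsilon$ about $z$. On the sphere $|\eta|=\varepsilon$ we have $k_b=\varepsilon^{-4}(\bar\eta_1d\bar\eta_2-\bar\eta_2d\bar\eta_1)$, so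
$$\int_{|\eta|=\varepsilon}k_b\wedge d\zeta=\varepsilon^{-4}\int_{|\eta|<\varepsilon}2\,d\bar\eta_1\wedge d\bar\eta_2\wedge d\eta_1\wedge d\eta_2=8\,\varepsilon^{-4}\cdot\frac{\pi^2\varepsilon^4}2=4\pi^2 ,$$
since $d\bar\eta_1\wedge d\bar\eta_2\wedge d\eta_1\wedge d\eta_2=-(2i)^2dV=4\,dV$. Letting $\varepsilon\to0$ gives (8).

**Step 3: removing a holomorphic part.** We trade the boundary term of (8), which contains $g$, for one that contains $f$. The form $g\mu\,d\zeta$ is $C^1$ near $\partial D$ and $\partial D$ is closed, so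
$$0=\int_{\partial D}d(g\mu\,d\zeta)=\int_{\partial D}\mu f\wedge d\zeta+\int_{\partial D}g\,\bar\partial\mu\wedge d\zeta .$$
With (7),
$$\int_{\partial D}g\,k_b\wedge d\zeta=\int_{\partial D}g\,k_l\wedge d\zeta-\int_{\partial D}f\wedge\mu\,d\zeta .$$
In $k_l$ the derivatives of $1/\Phi$ cancel, so $k_l\wedge d\zeta=\Phi^{-2}(r_1\bar\partial r_2-r_2\bar\partial r_1)\wedge d\zeta$. Since $\Phi$ is affine in $z$ and does not vanish for $\zeta\in\partial D$, $z\in D$, the integral $\int_{\partial D}g\,k_l\wedge d\zeta$ is holomorphic in $z\in D$. Therefore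
$$u(z)=-c_0\int_{\partial D}f\wedge\mu\,d\zeta-c_0\int_Df\wedge k_b\wedge d\zeta \tag{9}$$
differs from $g$ by a holomorphic function, and $\bar\partial u=f$ in $D$.

Since $|k_b|\le C|\eta|^{-3}$ and $|\eta|^{-3}$ is integrable in real dimension $4$, the solid integral in (9) is $O(\|f\|_\infty)$. Theorem 1 is reduced to
$$|I(z)|\le C\|f\|_\infty\quad(z\in D),\qquad I(z)=\int_{\partial D}f\wedge\frac{N}{\Phi|\eta|^2}\,d\zeta . \tag{10}$$

## 5. Absolute values: a strongly convex point and a flat disc

The obvious attempt at (10) is to put absolute values inside, using $|N|\le C|\eta|$.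

At a strongly convex boundary point this works. Take $\zeta^0=0$ and coordinates as in Section 1, with $F(0)=0$, $\nabla F(0)=0$ and $D^2F$ positive definite near $0$, and let $z\in D$ be near $0$. Since $\alpha>F(\tau,\beta)$, formula (3) gives
$$Q\ge F(\tau,\beta)-F(t,y)-dF_{(t,y)}(\tau-t,\beta-y)\ge c\,|t-\tau|^2 ,$$
and $S_y=1+F_{yy}(F-\alpha)+F_y^2-2\,\mathrm{Im}(F_{ty}(t-\tau))\ge\frac12$ near $0$. Taking $S$ as variable instead of $y$,
$$\int\frac{dy}{|\Phi|}\le C\int\frac{dy}{c|t-\tau|^2+|S|}\le C\Big(1+\log^+\frac1{|t-\tau|}\Big).$$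
Since $|N|/|\eta|^2\le C/|\eta|\le C/|t-\tau|$, this part of $I(z)$ is at most $C\|f\|_\infty\int\big(1+\log^+\frac1{|t-\tau|}\big)\frac{dA(t)}{|t-\tau|}\le C\|f\|_\infty$.

The computation shows what is lost in general: a factor $\log(1/Q)$ after the integration in $y$. On the domain $E$ of (6) this is fatal. Over $|t|<1$ the defining function is $|\omega-1|^2-1$, so $r_1=0$, $r_2=\bar\omega-1$, and on the boundary $|N|=|t-\tau|$ and $|\Phi|=|\omega-z_2|$. Take $z=(0,\alpha)$ with $0<\alpha<\frac12$, and restrict to $\frac12<|t|<1$ and to the boundary points with arc-length parameter $\sigma$ (from $\omega=0$) satisfying $|\sigma|\le|t|$. There $|\omega|\le|\sigma|$, so $|\omega-\alpha|\le\alpha+|\sigma|\le2|t|$ and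
$$\frac{|N|}{|\Phi||\eta|^2}=\frac{|t|}{|\omega-\alpha|\,(|t|^2+|\omega-\alpha|^2)}\ge\frac1{5\,|t|\,(\alpha+|\sigma|)} .$$
Integrating in $\sigma$ gives $\frac{2}{5|t|}\log(1+|t|/\alpha)$, and integrating over $\frac12<|t|<1$ gives at least $c\log\frac1{2\alpha}$. So $\int_{\partial E}\frac{|N|}{|\Phi||\eta|^2}$ is unbounded as $\alpha\to0$, and no estimate by absolute values alone can prove (10). The cancellation in (1) has to be used, and this is what $\Psi$ does. We write
$$\frac1\Phi=-2\Big(\frac1{-2\Phi}-\frac1\Psi\Big)-\frac2\Psi. \tag{11}$$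
The first part is of Poisson type and loses no logarithm. For the second part we move into $D$ by Stokes. The only derivative of $\Psi$ that appears is $\Psi_{\bar t}$, and a logarithm does return, but multiplied by the Levi-form quantity $F_{t\bar t}$. Bounding $F_{t\bar t}$ by a constant would be no good: on $E$, with $z=(\tau,\alpha)$, we have $Q_*=\alpha$ for all $|t|<1$, and the logarithm is large on a whole disc. But there $F_{t\bar t}=0$. In general an integration by parts (Lemma 4) balances the two.

## 6. Localization and the rigidity of normals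

We reduce (10) to pairs of points, and find what a bad pair looks like.

**Local claim.** Every $(\zeta^0,z^0)\in\partial D\times\overline D$ has neighborhoods $U\ni\zeta^0$, $V\ni z^0$ such that for each $\chi\in C_c^\infty(U)$ there is $C$ with
$$\Big|\int_{\partial D}\chi f\wedge\frac{N}{\Phi|\eta|^2}\,d\zeta\Big|\le C\|f\|_\infty\qquad\text{for all }z\in V\cap D .$$

The local claim implies (10). For fixed $z^0$ cover $\partial D$ by finitely many of the sets $U$, take a subordinate partition of unity, and intersect the corresponding sets $V$; for $z$ in this intersection, $|I(z)|\le C\|f\|_\infty$. Then cover the compact set $\overline D$ by finitely many such intersections.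

If $\Phi(\zeta^0,z^0)\ne0$, then $\zeta^0\ne z^0$, the kernel is continuous near $(\zeta^0,z^0)$, hence bounded on suitable $U\times V$, and the claim is trivial. **From now on $\Phi(\zeta^0,z^0)=0$.** Then $dr_{\zeta^0}(\zeta^0-z^0)=0$, so $z^0$ lies on the supporting hyperplane at $\zeta^0$ and therefore $z^0\in\partial D$. Possibly $z^0=\zeta^0$, but not necessarily: on $E$ take two points of a flat boundary disc. Constants $C,c>0$ and $O(\cdot)$ are uniform in $z\in V\cap D$ and in $f$; they may change from line to line.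

Let $n(\zeta)$ be the outer unit normal and $\langle\cdot,\cdot\rangle$ the real inner product. Since $\partial D$ is compact and at least $C^2$, there is $R>0$ with $B(p-Rn(p),R)\subset D$ for all $p\in\partial D$.

**Lemma 1.** If $z\in D$, $\delta=\mathrm{dist}(z,\partial D)\le R/2$ and $p$ is a nearest boundary point, then
$$\langle\zeta-z,n(\zeta)\rangle\ge\tfrac R4\,|n(\zeta)-n(p)|^2\qquad\text{for all }\zeta\in\partial D. \tag{12}$$

**Proof.** Let $q=p-Rn(p)$. From $B(q,R)\subset D\subset\{w:\langle w-\zeta,n(\zeta)\rangle<0\}$ we get $\langle q-\zeta,n(\zeta)\rangle\le-R$. As $p$ is nearest, $z=p-\delta n(p)=q+(R-\delta)n(p)$. With $\langle n(p),n(\zeta)\rangle=1-\frac12|n(p)-n(\zeta)|^2$,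
$$\langle z-\zeta,n(\zeta)\rangle\le-R+(R-\delta)\big(1-\tfrac12|n(p)-n(\zeta)|^2\big)\le-\tfrac{R-\delta}2|n(p)-n(\zeta)|^2\le-\tfrac R4|n(p)-n(\zeta)|^2. \qquad\square$$

So the distance of $z$ from a tangent hyperplane controls the square of the difference of normals. For $z\in D$ near $z^0$ fix a nearest boundary point $p(z)$. Then $|p(z)-z^0|\le2|z-z^0|$, so $p(z)\to z^0$ as $z\to z^0$ and $n(p(z))\to n(z^0)$. On the other hand (12) with $\zeta=\zeta^0$, together with $\langle\zeta^0-z,n(\zeta^0)\rangle\to\langle\zeta^0-z^0,n(\zeta^0)\rangle=0$, gives $n(p(z))\to n(\zeta^0)$. Hence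
$$n(z^0)=n(\zeta^0). \tag{13}$$

## 7. Coordinates: graph, shear, tilt

We want complex affine coordinates in which (a) $S$ is monotone in $y$ and (b) $|\nabla F|^2\le CQ$. The shear serves (a), and the tilt, which depends on $z$, serves (b).

**Step 1: a graph over the tangent space.** Take unitary affine coordinates $(t,\omega)$, $\omega=x+iy$, centered at $\zeta^0$, with inner normal $\partial_x$. Near $0$ the domain is $\{x>F(t,y)\}$ with $F\in C^3$ convex, $F(0)=0$, $\nabla F(0)=0$. At $0$, $\partial(F-x)=-\frac12d\omega$, so $\Phi(\zeta^0,z^0)=0$ says that $z^0=(\tau_0,0)$. Let $h=D^2F(0)\ge0$, a bilinear form on $\mathbb C\times\mathbb R$. We write $\tau_0$ for the vector $(\tau_0,0)$, and similarly $i\tau_0$.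

We claim $h(\tau_0,\cdot)=0$. The point $z^0\in\overline D$ lies in the closed supporting half-space at each boundary point near $0$, which says that $(t,y)\mapsto-[F+dF_{(t,y)}(\tau_0-t,-y)]$ is $\ge0$ near $0$. This $C^1$ function vanishes at $0$, so its gradient at $0$ vanishes. As $\nabla F(0)=0$, its derivative at $0$ in the direction $v$ is $-h(v,\tau_0)$. This proves the claim.

**Step 2: a shear that makes $S_y$ close to $1$ when $z^0\ne\zeta^0$.** Differentiating (4),
$$S_y=1+F_{yy}(F-\alpha)+F_y^2-2\,\mathrm{Im}\big(F_{ty}(t-\tau)\big). \tag{14}$$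
At $(t,y)=0$, $z=z^0$ this is $1+2\,\mathrm{Im}(F_{ty}(0)\tau_0)$, which can vanish. In the local model $F=(y+\mathrm{Im}\,t)^2$ with $z^0=(\frac12,0)$ we have $F_{ty}=-i$, so $S_y=1-2\cdot\frac12=0$ there. The substitution $\tilde t=t+\omega$ turns the model into $x>(\mathrm{Im}\,\tilde t)^2$ and cures it. In general we do the following.

If $h(i\tau_0,i\tau_0)=0$, then $h(\partial_y,i\tau_0)=0$ by Cauchy–Schwarz for the semidefinite form $h$; put $\kappa=0$. Otherwise put $\kappa=-h(\partial_y,i\tau_0)/h(i\tau_0,i\tau_0)\in\mathbb R$. Replace $t$ by $\tilde t=t-\kappa\tau_0\omega$. Then $z^0$ still has coordinates $(\tau_0,0)$. In the new coordinates $\partial D$ is $x=F(\tilde t+\kappa\tau_0(x+iy),y)$. The $x$-derivative of the right side is $0$ at the origin, so by the implicit function theorem $\partial D$ is $x=\tilde F(\tilde t,y)$ near $0$, with $\tilde F\in C^3$, $\tilde F(0)=0$, $\nabla\tilde F(0)=0$, and $D$ is $\{x>\tilde F\}$. Since $\tilde F(\tilde t,y)=F(\tilde t+\kappa\tau_0(\tilde F+iy),y)$ and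 $\tilde F$ and $F$ vanish to second order at $0$, the Hessian form of $\tilde F$ at $0$ is $\tilde h(v,v)=h(v',v')$ for $v=(s,b)$, $v'=(s+i\kappa\tau_0b,\,b)$. Hence
$$\tilde h(\partial_y,\tau_0)=h(i\kappa\tau_0+\partial_y,\tau_0)=0,\qquad \tilde h(\partial_y,i\tau_0)=h(\partial_y,i\tau_0)+\kappa h(i\tau_0,i\tau_0)=0 .$$
Because $\tilde h(\partial_y,s)=2\,\mathrm{Re}(\tilde F_{ty}(0)s)$ for $s\in\mathbb C$, the real and imaginary parts of $\tilde F_{ty}(0)\tau_0$ vanish:
$$\tilde F_{ty}(0)\,\tau_0=0. \tag{15}$$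
We drop the tilde on the coordinate and write $F_0$ for $\tilde F$.

**Step 3: a tilt that makes the tangent plane at $p(z)$ horizontal.** The shear does not change $\omega$, so the outer conormal at $\zeta^0$ is still a positive multiple of $-dx$, and by (13) the same holds at $z^0$. For $z\in D$ near $z^0$ the outer conormal at $p(z)$ is therefore a positive multiple of
$$-dx+2\,\mathrm{Re}(A\,dt)+B\,dy=-\mathrm{Re}\big[(1+iB)\,d\omega-2A\,dt\big],$$
with $(A,B)=(A_z,B_z)\in\mathbb C\times\mathbb R$ and $(A_z,B_z)\to0$ as $z\to z^0$. Use the coordinates $(t,\omega')$, $\omega'=x'+iy'=(1+iB)\omega-2At$. The outer conormal at $p(z)$ becomes a positive multiple of $-dx'$. Near $0$ the domain is given by $\Theta>0$, where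
$$\Theta(t,x',y';A,B)=\mathrm{Re}\,\omega-F_0(t,\mathrm{Im}\,\omega),\qquad\omega=\frac{\omega'+2At}{1+iB}.$$
$\Theta$ is $C^3$ in all variables, $\Theta(0;A,B)=0$, and $\partial_{x'}\Theta=1$ at the origin when $(A,B)=0$. By the implicit function theorem $\Theta=0$ is $x'=F(t,y';A,B)$ with $F$ of class $C^3$ in all variables, $F(0;A,B)=0$ and $F(\cdot\,;0,0)=F_0$. Write $(t,\omega)$, $x,y$ again for the new coordinates and $F=F_z$ for $F(\cdot\,;A_z,B_z)$.

Here is what we have obtained. There are $a,b>0$ and $V$ such that, with $P=\{|t|<a,|y|<a,|x|<b\}$ and $\mathcal B=\{|t|<a,|y|<a\}$, for all $z\in V\cap D$: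

* $D\cap P=\{x>F(t,y)\}\cap P$, with $F\in C^3$, uniformly bounded $C^3$ norm, and $|F|\le b/2$ on $\mathcal B$. The function $F$ is convex, because $D\cap P$ is convex: for $v_1,v_2\in\mathcal B$, the points over $v_i$ at height $F(v_i)+\varepsilon$ lie in $D\cap P$, hence so do the points of the segment between them; let $\varepsilon\to0$.
* As $z\to z^0$, $F_z\to F_0$ in $C^2(\mathcal B)$ and the coordinates $(\tau,z_2)$ of $z$ tend to $(\tau_0,0)$.
* The outer conormal at $p(z)$ is a positive multiple of $-dx$.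

These properties persist when $a$ and $V$ are decreased. The coordinates are complex affine and centered at $\zeta^0$; the changes to and from the original coordinates are uniformly bounded. The point $z$ need not lie in $P$. Near $\zeta^0$ we use the defining function $r=F-x$. The symbols $\eta$, $|\eta|$, $d\zeta$ and $N=r_1\bar\eta_2-r_2\bar\eta_1$ still refer to the original coordinates; only the defining function is changed, which does not affect $N/\Phi$ on $\partial D$. The number $\Phi=\partial r(\zeta-z)$ can be computed in any complex affine coordinates, so (2), (3), (4) hold on $\partial D\cap P$. Since $F\in C^3$, $Q$ and $S$ are $C^2$ in $(t,y)$ with uniform bounds.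

## 8. The functions $Q$, $S$ and the curve $y=y_*(t)$

**Lemma 2.** One can choose first $a$, then $a_1\in(0,a/2)$, then $V$ so small that for $z\in V\cap D$:
1. $Q>0$ and $|\nabla F|^2\le CQ$ on $\mathcal B$;
2. $|F_{yy}(F-\alpha)|+F_y^2+2|F_{ty}(t-\tau)|\le\frac14$ on $\mathcal B$; hence $\frac34\le S_y\le\frac54$;
3. $|S(t,0)|\le a/8$ for $|t|\le a_1$;
4. $|\nabla Q|\le C\sqrt Q$ on $\mathcal B_1=\{|t|\le a_1,\ |y|\le a/2\}$.

**Proof.** (1) Let $\zeta=(t,F+iy)$ and $\nu=dr_\zeta=-dx+2\,\mathrm{Re}(F_tdt)+F_ydy$. Then $Q=2\,\mathrm{Re}\,\Phi=\nu(\zeta-z)=|\nu|\,\langle\zeta-z,n(\zeta)\rangle>0$ with $|\nu|\ge c$, and Lemma 1 gives $Q\ge c|n(\zeta)-n(p(z))|^2$. Regard the normals as covectors. Since $\nu$ is a positive multiple of $n(\zeta)$ and $\nu(\partial_x)=-1$, we have $\nu=-n(\zeta)/n(\zeta)(\partial_x)$; likewise $-dx=-n(p)/n(p)(\partial_x)$ by the tilt. For small $a$ and $V$ both $n(\zeta)$ and $n(p)$ are near $n(\zeta^0)$, so they lie in a set of unit covectors $m$ with $m(\partial_x)\le-c$, on which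 $m\mapsto-m/m(\partial_x)$ is Lipschitz. As $\nu+dx$ is $dF$, $|\nabla F|\le C|\nu+dx|\le C|n(\zeta)-n(p)|\le C\sqrt Q$.

(2) For $F=F_0$ and $(\tau,\alpha+i\beta)=(\tau_0,0)$ the left side is continuous in $(t,y)$ and vanishes at $0$: there $F-\alpha=0$, $F_y=0$, and $F_{ty}(0)\tau_0=0$ by (15). So it is $\le\frac18$ on $\mathcal B$ for small $a$, and $\le\frac14$ for $z$ near $z^0$ by $C^2$ convergence. The bound on $S_y$ follows from (14).

(3) In the limit case $S(0,0)=0$. Choose $a_1$ with $|S(t,0)|\le a/16$ for $|t|\le a_1$ in the limit case, and then $V$.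

(4) $Q$ is positive on $\mathcal B$ with uniformly bounded $C^2$ norm, and balls of radius $\rho=a/4$ about points of $\mathcal B_1$ lie in $\mathcal B$. Choose $K$ with $|D^2Q|\le K$ and $K\ge\sup|\nabla Q|/\rho$. Taylor's formula with a step of length $|\nabla Q|/K\le\rho$ in the direction $-\nabla Q$ gives $0\le Q-\frac{|\nabla Q|^2}{K}+\frac K2\cdot\frac{|\nabla Q|^2}{K^2}=Q-\frac{|\nabla Q|^2}{2K}$. $\square$

By parts 2 and 3, for $|t|\le a_1$ there is a unique $y_*(t)\in[-a/4,a/4]$ with $S(t,y_*(t))=0$ (indeed $|y_*|\le\frac{a}{8}/\frac34$). By the implicit function theorem $y_*$ is $C^2$ with uniform bounds. So $Q_*>0$, $\omega_*$, $c$ and $\Psi$ of Section 1 are defined for $|t|\le a_1$.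

**Lemma 3.** For $|t|\le a_1$:
$$|\partial_{\bar t}Q_*|\le C\sqrt{Q_*},\qquad\partial_{\bar t}y_*=-\frac{2iF^*_{t\bar t}(t-\tau)}{S_y^*}+O(\sqrt{Q_*}),\qquad|\partial_{\bar t}\omega_*|\le C\big(F^*_{t\bar t}|t-\tau|+\sqrt{Q_*}\big).$$

**Proof.** We have $\partial_{\bar t}Q_*=Q_{\bar t}^*+Q_y^*\,\partial_{\bar t}y_*$ and $|\nabla y_*|\le C$, so the first bound follows from Lemma 2(4).

For the second, we first locate $z$ relative to the point $\omega_*$. By (3), Lemma 2(1) and the boundedness of $Q$, $|F-\alpha|\le Q+C\sqrt Q\le C\sqrt Q$. Then $S=0$ in (4) gives $|y_*-\beta|\le C\sqrt{Q_*}$. Next we differentiate (3) and (4), using $-2\,\mathrm{Im}\,w=i(w-\bar w)$; in $Q_{\bar t}$ the two terms $\mp F_{\bar t}$ cancel: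
$$Q_{\bar t}=F_{t\bar t}(t-\tau)+F_{\bar t\bar t}(\bar t-\bar\tau)+F_{y\bar t}(y-\beta),$$
$$S_{\bar t}=F_{y\bar t}(F-\alpha)+F_yF_{\bar t}+i\big[F_{t\bar t}(t-\tau)-F_{\bar t\bar t}(\bar t-\bar\tau)-F_{\bar t}\big].$$
At $y=y_*$ we know $Q_{\bar t}=O(\sqrt{Q_*})$ from Lemma 2(4) and $F_{y\bar t}(y_*-\beta)=O(\sqrt{Q_*})$, so the first line says
$$F^*_{\bar t\bar t}(\bar t-\bar\tau)=-F^*_{t\bar t}(t-\tau)+O(\sqrt{Q_*}).$$
This removes the non-Levi second derivative from $S_{\bar t}$. Together with $|F-\alpha|+|\nabla F|=O(\sqrt{Q_*})$ it gives $S^*_{\bar t}=2iF^*_{t\bar t}(t-\tau)+O(\sqrt{Q_*})$. Now use $\partial_{\bar t}y_*=-S^*_{\bar t}/S^*_y$. Finally $\partial_{\bar t}\omega_*=F^*_{\bar t}+(F_y^*+i)\,\partial_{\bar t}y_*$ and $F_{t\bar t}\ge0$ by convexity, which gives the third bound. $\square$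

The next lemma pays for the logarithm. Its mechanism is visible when $F$ depends on $t$ only. Then $F_{t\bar t}=\partial_{\bar t}(F_t)$, and an integration by parts replaces $\int F_{t\bar t}\log\frac1{Q_*}$ by an integral of $F_t\,\partial_{\bar t}Q_*/Q_*$, which is bounded because each of $|F_t|$ and $|\partial_{\bar t}Q_*|$ is at most $C\sqrt{Q_*}$.

**Lemma 4.** Let $\Lambda=\log(C_1/Q_*)$ with $C_1$ so large that $\Lambda\ge1$ always. Then
$$\int_{|t|<a_1/2}F^*_{t\bar t}\,\Lambda\,dA(t)\le C. \tag{16}$$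

**Proof.** Let $G(t)=F_t(t,y_*(t))$, so that $|G|\le C\sqrt{Q_*}$ by Lemma 2(1). By Lemma 3,
$$\partial_{\bar t}G=F^*_{t\bar t}+F^*_{ty}\,\partial_{\bar t}y_*=F^*_{t\bar t}\Big(1-\frac{2iF^*_{ty}(t-\tau)}{S_y^*}\Big)+O(\sqrt{Q_*}).$$
By Lemma 2(2), $|2F^*_{ty}(t-\tau)/S_y^*|\le\frac14\big/\frac34=\frac13$. Since $F_{t\bar t}\ge0$, we get $\mathrm{Re}\,\partial_{\bar t}G\ge\frac23F^*_{t\bar t}-C\sqrt{Q_*}$, that is,
$$F^*_{t\bar t}\le\tfrac32\,\mathrm{Re}\,\partial_{\bar t}G+C\sqrt{Q_*}.$$
Let $\psi\ge0$ be a smooth cutoff, $\psi=1$ on $|t|<a_1/2$, with compact support in $|t|<a_1$. For fixed $z$, $Q_*$ is $C^1$ and bounded below by a positive constant on $|t|\le a_1$, so $\Lambda$ is $C^1$. Multiplying by $\psi\Lambda\ge0$ and integrating by parts,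
$$\int F^*_{t\bar t}\Lambda\psi\,dA\le\tfrac32\Big|\int G\,\partial_{\bar t}(\psi\Lambda)\,dA\Big|+C\int\sqrt{Q_*}\,\Lambda\,\psi\,dA\le C,$$
because $\sqrt{Q_*}\,\Lambda\le C$, hence $|G|\Lambda\le C$, and $|G\,\partial_{\bar t}\Lambda|=|G||\partial_{\bar t}Q_*|/Q_*\le C$. The lower bound of $Q_*$ for fixed $z$ was used only to justify the integration by parts; it does not enter the constants. $\square$

## 9. The kernel $1/\Psi$ and the proof of Theorem 1

Let $U\ni\zeta^0$ be so small that $U\subset\{|t|<a_1/2,\ |y|<a/2,\ |x|<b\}$ in all the $z$-coordinates, $z\in V\cap D$. Let $\chi\in C_c^\infty(U)$.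

**Step 1: $\Psi$ has no zeros on $\overline D\cap U$.** Since $S_y^*\in[\frac34,\frac54]$ and $(F_y^*)^2\le\frac14$, $c(t)\in[\frac12,\frac54]$. As $S$ and $y_*$ are $C^2$, $\Psi$ is $C^1$ with uniform bounds, and it is holomorphic in $\omega$. On $\overline D\cap P$, with $|t|<a_1$, convexity of $F$ in $y$ gives
$$\mathrm{Re}\big[(1+iF_y^*)(\omega-\omega_*)\big]=x-F_*-F_y^*(y-y_*)\ge x-F(t,y)\ge0 .$$
If $\mathrm{Re}\,w\ge0$ and $q\ge0$ then $|q+w|^2\ge q^2+|w|^2$. With $q=Q_*$ and $w=c(1+iF_y^*)(\omega-\omega_*)$,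
$$|\Psi|\ge c\,\big(Q_*+|\omega-\omega_*|\big)>0\quad\text{on }\overline D\cap U, \tag{17}$$
where $c>0$ is now a constant.

**Step 2: bounds for $N$ and $\eta$.** The components $r_1,r_2$ of $\partial r=F_tdt-\frac12(1+iF_y)d\omega$ in the original coordinates are combinations of $F_t$ and $1+iF_y$ with uniformly bounded coefficients constant in $\zeta$. As functions of $(t,y)$ they are defined on all of $\overline D\cap U$, independently of $x$; we extend $N$ to $\overline D\cap U$ in this way. Then $N\in C^1$, $|N|\le C|\eta|$ and $|dN|\le C$ on $\overline D\cap U$. Also $|\eta|\ge c|t-\tau|$ and $|\eta|\ge c|\omega-z_2|$.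

By (11), the integral in the local claim is $-2$ times the sum of a difference term, with $\frac1{-2\Phi}-\frac1\Psi$ in place of $\frac1\Phi$, and of $\int_{\partial D}\theta$ with $\theta$ as in Step 4.

**Step 3: the difference is of Poisson type.** On $\partial D\cap U$ put $s=y-y_*(t)$. Since $F-F_*=F_y^*s+O(s^2)$ and $(1+iF_y^*)(F_y^*+i)=i(1+(F_y^*)^2)$,
$$c(t)(1+iF_y^*)(\omega-\omega_*)=iS_y^*s+O(s^2)=iS+O(s^2),$$
the last equality because $S\in C^2$ and $S(t,y_*)=0$. This is the reason for the choice of $c(t)$. With (2), $\Psi-(-2\Phi)=Q_*+Q+O(s^2)$. Moreover $|S|\ge\frac34|s|$, so $|2\Phi|\ge c(Q+|s|)$, and $|\Psi|\ge c(Q_*+|s|)$ by (17). By Lemma 2(4) the gradient of $\sqrt Q$ is bounded on $\mathcal B_1$, which contains the segment from $(t,y_*)$ to $(t,y)$. Hence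
$$\big|\sqrt Q-\sqrt{Q_*}\big|\le C|s|,\qquad\text{in particular }Q\le2Q_*+Cs^2 .$$
Therefore
$$\Big|\frac1{-2\Phi}-\frac1\Psi\Big|=\frac{|\Psi+2\Phi|}{|2\Phi||\Psi|}\le C\,\frac{Q_*+s^2}{(Q+|s|)(Q_*+|s|)} .$$
Let $c_1>0$ be small. If $|s|\le c_1\sqrt{Q_*}$, then $\sqrt Q\ge\frac12\sqrt{Q_*}$, so $Q\ge Q_*/4$ and the right side is at most $C\frac{Q_*}{(Q_*+|s|)^2}+C$. If $|s|\ge c_1\sqrt{Q_*}$, then $Q_*\le c_1^{-2}s^2$, the numerator is at most $Cs^2$, the denominator is at least $s^2$, and the right side is $\le C$. Since $\int_{\mathbb R}\frac{Q_*\,ds}{(Q_*+|s|)^2}=2$, the integral over $|y|<a/2$ is $\le C$, with no logarithm.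

Finally $|N|/|\eta|^2\le C/|t-\tau|$, and $f\wedge d\zeta$ restricted to $\partial D$ is $O(\|f\|_\infty)\,dA(t)\,dy$. So the contribution of the difference is at most
$$C\|f\|_\infty\int_{|t|<a_1}\frac{dA(t)}{|t-\tau|}\le C\|f\|_\infty .$$

**Step 4: moving the $1/\Psi$ term into $D$.** Let
$$\theta=\frac{\chi N}{\Psi|\eta|^2}\,f\wedge d\zeta .$$
It is $C^1$ on $\overline D\setminus\{z\}$ (extended by $0$ outside $U$). For fixed $z$ it is $O(|\eta|^{-1})$ at $z$, so a sphere of radius $\varepsilon$ about $z$ contributes $O(\varepsilon^2)$ to Stokes' formula, and $d\theta=O(|\eta|^{-2})$ is integrable. Because $d\zeta$ has type $(2,0)$, $\bar\partial f=0$, and $\bar\partial\Psi=\Psi_{\bar t}\,d\bar t$ by holomorphy in $\omega$, Stokes gives $\int_{\partial D}\theta=\mathsf A-\mathsf B$ with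
$$\mathsf A=\int_D\bar\partial\Big(\frac{\chi N}{|\eta|^2}\Big)\frac1\Psi\wedge f\wedge d\zeta,\qquad\mathsf B=\int_D\frac{\chi N}{|\eta|^2\Psi^2}\,\Psi_{\bar t}\,d\bar t\wedge f\wedge d\zeta .$$

**Step 5: the term $\mathsf A$.** By Step 2, $|\bar\partial(\chi N|\eta|^{-2})|\le C|\eta|^{-2}\le C|t-\tau|^{-3/2}|\omega-z_2|^{-1/2}$, and $|\Psi|\ge c|\omega-\omega_*|$ by (17). So
$$|\mathsf A|\le C\|f\|_\infty\int_{|t|<a_1}\frac{dA(t)}{|t-\tau|^{3/2}}\int_{|\omega|<C}\frac{dA(\omega)}{|\omega-\omega_*|\,|\omega-z_2|^{1/2}}\le C\|f\|_\infty .$$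
The inner integrand is at most $|\omega-\omega_*|^{-3/2}+|\omega-z_2|^{-3/2}$, and the power $-\frac32$ is integrable in the plane, uniformly in the position of the pole.

**Step 6: the term $\mathsf B$.** Differentiating (5),
$$\Psi_{\bar t}=\partial_{\bar t}\big[c(1+iF_y^*)\big](\omega-\omega_*)-c(1+iF_y^*)\,\partial_{\bar t}\omega_*+\partial_{\bar t}Q_*,$$
so Lemma 3 gives
$$|\Psi_{\bar t}|\le C\big(|\omega-\omega_*|+\sqrt{Q_*}+F^*_{t\bar t}|t-\tau|\big).$$
Integrate first over the slice $t=\text{const}$ of $D\cap U$. By (17), and with $C_1$ large,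
$$\int\frac{|\omega-\omega_*|}{|\Psi|^2}dA(\omega)\le C\int_{|\omega|<C}\frac{dA(\omega)}{|\omega-\omega_*|}\le C,\qquad\int\frac{dA(\omega)}{|\Psi|^2}\le C\int_0^C\frac{\rho\,d\rho}{(Q_*+\rho)^2}\le C\Lambda .$$
With $|N|/|\eta|^2\le C/|t-\tau|$, the factor $|t-\tau|$ next to $F^*_{t\bar t}$ cancels the singularity:
$$|\mathsf B|\le C\|f\|_\infty\int_{|t|<a_1/2}\Big[\frac{1+\sqrt{Q_*}\,\Lambda}{|t-\tau|}+F^*_{t\bar t}\,\Lambda\Big]dA(t)\le C\|f\|_\infty,$$
by $\sqrt{Q_*}\,\Lambda\le C$ and Lemma 4. This proves the local claim, hence (10), and with (9) and Section 3 it proves Theorem 1. $\blacksquare$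

## 10. Continuous solutions, and what fails on $E$: proof of Theorem 2

**Proof of (i).** The plan is to sum solutions on slightly larger domains, where they are smooth. Keep $0\in D$, and let $f\in C(\overline D)$ be closed, $f\not\equiv0$ (otherwise take $u=0$). Since $f$ is uniformly continuous on $\overline D$, the $f_j$ of Section 3 can be chosen to converge to $f$ uniformly on $\overline D$, with $\|f_j\|_{L^\infty(D)}\le\|f\|_\infty$. Pass to a subsequence with $\|f_{j+1}-f_j\|_{L^\infty(D)}\le2^{-j}\|f\|_\infty$ for $j\ge1$. Put $g_0=f_1$ and $g_j=f_{j+1}-f_j$ for $j\ge1$. Each $g_j$ is smooth and closed near $\overline D$ and bounded by $2^{-j}\|f\|_\infty$ on $\overline D$. Since $\|f\|_\infty>0$, continuity gives $s_j\in(1,2)$ such that $g_j$ is smooth and closed near $s_j\overline D$, with $\|g_j\|_{L^\infty(s_jD)}\le2^{1-j}\|f\|_\infty$.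

Theorem 1 holds on $s_jD$ with constant $s_jC\le2C$: pull $g_j$ back under $w\mapsto s_jw$, which multiplies the norm by $s_j$, and solve on $D$. We get $v_j$ on $s_jD$ with $\bar\partial v_j=g_j$ and $\|v_j\|_\infty\le2C\cdot2^{1-j}\|f\|_\infty$. By ellipticity $v_j$ is smooth on $s_jD\supset\overline D$, after a change on a null set. Then $u=\sum_{j\ge0}v_j$ converges uniformly on $\overline D$, so $u\in C(\overline D)$. Also $\bar\partial u=\sum g_j=\lim f_j=f$, and $\|u\|_\infty\le\sum_{j\ge0}2C\cdot2^{1-j}\|f\|_\infty=8C\|f\|_\infty$. $\blacksquare$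

**Proof of (ii).** Take $E$ and $\Delta$ from (6). The point is that every solution for the product forms of Section 2 remembers $h$ on circles. Let $k\in C_c^\infty(|t|<1)$ with $\int k\,dA=1$, let $h$ be bounded and holomorphic on $\Delta$, and let $f=h(\omega)k(t)\,d\bar t$, which is closed on $E$. Any solution $u$ is smooth in $E$ by ellipticity. For $\omega\in\Delta$ the closed disc $\{|t|\le1\}\times\{\omega\}$ lies in $E$, and since $d\bar t\wedge dt=2i\,dA$,
$$\oint_{|t|=1}u(t,\omega)\,dt=2i\int_{|t|<1}u_{\bar t}\,dA=2i\,h(\omega). \tag{18}$$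
Hence $|h(\omega)|\le\pi\|u\|_\infty$. If $u$ satisfied $|u(P)-u(P')|\le m(|P-P'|)\|f\|_\infty$, then subtracting (18) at two points would give $|h(\omega)-h(\omega')|\le\pi\,m(|\omega-\omega'|)\,\|k\|_\infty\|h\|_\infty$.

For the $L^p$ statement take $h_\varepsilon=\varepsilon/(\omega+\varepsilon)$, $0<\varepsilon<2$. On $\Delta$ we have $\mathrm{Re}\,\omega>0$, so $|h_\varepsilon|\le1$, and $h_\varepsilon\to0$ pointwise as $\varepsilon\to0$. By dominated convergence the corresponding forms satisfy $\|f_\varepsilon\|_{L^p(E)}\to0$ for every $p<\infty$. But $\varepsilon\in\Delta$ and $h_\varepsilon(\varepsilon)=\frac12$, so $\|u_\varepsilon\|_\infty\ge\frac1{2\pi}$ for every solution. No $L^p\to L^\infty$ estimate holds.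

For the modulus of continuity take $h=e^{-s\omega}$ with $s>1$. Then $\|h\|_\infty\le1$ on $\Delta$, and $\omega=1/s$, $\omega'=2/s$ lie in $\Delta$. A modulus estimate would give $e^{-1}-e^{-2}\le\pi\|k\|_\infty\,m(1/s)\to0$ as $s\to\infty$, a contradiction. $\blacksquare$
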